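\title{An exponential gap between randomized communication and randomized parity decision trees for XOR functions}

\begin{abstract}
For a Boolean function $f$ on $\{0,1\}^n$ let $F_\oplus(x,y)=f(x\oplus y)$. A randomized parity decision tree of depth $d$ for $f$ gives a public-coin protocol of cost $2d$ for $F_\oplus$, and conversely the depth is at most exponential in the communication cost. It has been conjectured that the depth is in fact polynomial in the cost. We disprove this: for every $k\ge 8$ there is an $f$ such that $F_\oplus$ has a one-way public-coin protocol of cost $2k+O(1)$, while every randomized parity decision tree for $f$ has depth at least $2^{k/2}/(40\sqrt{k+1})$. So the exponential bound is optimal up to the constant in the exponent. The function accepts the sums of two vectors from a random list. The players shift their inputs to sparse sums of list vectors and decode them; a tree sees only linear images of the list, and these are almost uniformly distributed.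
\end{abstract}

\section{Introduction}

We identify $\{0,1\}^n$ with $\mathbb F_2^n$, write $+$ for bitwise XOR and $\langle w,z\rangle=\sum_i w_iz_i\in\mathbb F_2$, and put $[M]=\{1,\dots,M\}$. Logarithms are to base $2$. For $f:\mathbb F_2^n\to\{0,1\}$, the \emph{XOR lift} of $f$ is $F_\oplus(x,y)=f(x+y)$. We compare two ways of measuring the cost of $f$.

\medskip\noindent\textbf{Parity decision trees.} A parity decision tree is a rooted binary tree whose internal nodes are labeled by vectors $w\in\mathbb F_2^n$ and whose leaves are labeled $0$ or $1$. On input $z$ it moves from a node labeled $w$ to the child named by the bit $\langle w,z\rangle$, and it outputs the label of the leaf it reaches. The \emph{randomized parity decision tree complexity} $\mathrm{rdt}^\oplus(f)$ is the least $d$ for which some probability distribution on trees of depth at most $d$ outputs $f(z)$ with probability at least $2/3$ for every $z$.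

\medskip\noindent\textbf{Protocols.} Alice holds $x$ and Bob holds $y$. A deterministic protocol is a rooted binary tree in which each internal node belongs to one player and carries an arbitrary Boolean function of that player's input; its value is the bit that is sent, and it names the next node. Leaves are labeled $0$ or $1$, and the cost is the depth. Each step restricts the input of one player only, so the inputs that reach a given leaf form a rectangle $A\times B$. A public-coin protocol is a probability distribution on deterministic protocols, and $\mathrm R(F_\oplus)$ is the least $c$ for which some distribution on protocols of cost at most $c$ outputs $F_\oplus(x,y)$ with probability at least $2/3$ for every $(x,y)$. In a \emph{one-way} protocol Alice sends one message and Bob outputs the answer; one more bit, announcing the output, makes it a protocol in the sense above.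

\medskip
A tree or protocol of cost $0$ accepts all inputs with the same probability, so both measures are at least $1$ exactly when $f$ is not constant. Since $\langle w,x+y\rangle=\langle w,x\rangle+\langle w,y\rangle$, the players can answer a parity query by sending one bit each, and therefore
\[
\mathrm R(F_\oplus)\le 2\,\mathrm{rdt}^\oplus(f).
\]
The question is how much the players gain from sending bits that are not linear in their inputs.

The first examples suggest that they gain little. If $f$ is the indicator of $z=0$, then $F_\oplus$ is the equality function, and the tree that queries two random parities and accepts when both vanish has error $1/4$. If $f$ is the indicator of Hamming weight at most $2$, a tree of depth $1000$ works for every $n$ (Lemma~\ref{lem:bucket}). In both cases the natural protocol is the simulation of a tree. Symmetry points the same way: $F_\oplus(x+s,y+s)=F_\oplus(x,y)$, so the players may add a common random $s$ to their inputs, after which each input alone is uniform and only the sum matters. The linear functions are the ones whose values on $x$ and on $y$ combine to a function of $x+y$. An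 exponential converse $\mathrm{rdt}^\oplus(f)\le 2^{O(\mathrm R(F_\oplus))}$ is known, and it is conjectured that it can be improved to a polynomial one. The problem, taken from \cite{dimfree}, is to decide whether there is an absolute constant $C$ such that
\begin{equation}\label{eq:conj}
\mathrm{rdt}^\oplus(f)\le C\cdot \mathrm R(F_\oplus)^C
\end{equation}
for every $n$ and every $f:\mathbb F_2^n\to\{0,1\}$ with $\mathrm R(F_\oplus)\ge1$. There is no such constant.

\begin{theorem}\label{thm:main}
For every integer $k\ge8$ there are $N$ and a function $f:\mathbb F_2^N\to\{0,1\}$ such that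
\begin{enumerate}
\item[(i)] $F_\oplus$ has a public-coin protocol with error less than $1/3$ in which Alice sends one message of at most $2k+1011$ bits and Bob outputs the answer; hence $1\le \mathrm R(F_\oplus)\le 2k+1012$;
\item[(ii)] $\mathrm{rdt}^\oplus(f)\ge \dfrac{2^{k/2}}{40\sqrt{k+1}}$.
\end{enumerate}
\end{theorem}

If \eqref{eq:conj} held, we would have $2^{k/2}/(40\sqrt{k+1})\le C(2k+1012)^C$ for all $k\ge8$, which fails for large $k$. The next theorem measures the gap.

\begin{theorem}\label{thm:sharp}
Let $\Lambda(c)$ be the supremum of $\mathrm{rdt}^\oplus(f)$ over all $n$ and all $f:\mathbb F_2^n\to\{0,1\}$ with $\mathrm R(F_\oplus)\le c$. There are absolute constants $c_0,K>0$ such that for all integers $c\ge c_0$,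
\[
\frac{2^{c/4}}{K\sqrt c}\ \le\ \Lambda(c)\ \le\ 131\cdot 2^{c}.
\]
Moreover, for all large $n$ some $f$ on $n$ bits has $\mathrm R(F_\oplus)\le 2\log\log n+O(1)$, by a one-way protocol, and $\mathrm{rdt}^\oplus(f)=\Omega\big(\sqrt{\log n/\log\log n}\big)$.
\end{theorem}

Thus $\log\Lambda(c)=\Theta(c)$, and the separation holds between one-way protocols on one side and fully adaptive trees on the other. Section~\ref{sec:idea} explains the construction on small cases, and Section~\ref{sec:keys} carries it out. Sections~\ref{sec:protocol} and~\ref{sec:lower} prove the two parts of Theorem~\ref{thm:main}, and Section~\ref{sec:sharp} proves Theorem~\ref{thm:sharp}.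

\section{Hiding a sparse vector behind a linear map}\label{sec:idea}

We start from a problem that is easy in both models, testing whether a set has at most two elements, and encode it so that only the players can still run the test.

\subsection{The bucket test}
Let $\pi:[M]\to[100]$ be a uniformly random map and let $W_1,\dots,W_{10}$ be uniformly random subsets of $[M]$, all independent. The \emph{fingerprint} of $X\subseteq[M]$ is the $100\times10$ matrix $\Phi(X)$ over $\mathbb F_2$ with entries
\[
\Phi(X)_{c,l}=|X\cap\pi^{-1}(c)\cap W_l| \bmod 2 .
\]
Each entry is a parity of the indicator vector of $X$, so $\Phi(X)+\Phi(Y)=\Phi(X\triangle Y)$.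

\begin{lemma}\label{lem:bucket}
Let $Z\subseteq[M]$. If $|Z|\le2$, then $\Phi(Z)$ has at most two nonzero rows. If $|Z|\ge3$, then $\Phi(Z)$ has at least three nonzero rows, except with probability less than $0.033$.
\end{lemma}

\begin{proof}
Row $c$ vanishes unless $Z$ meets the bucket $\pi^{-1}(c)$, which gives the first claim. For the second, fix three elements of $Z$. Each of the three pairs among them shares a bucket with probability $1/100$. Fix a $\pi$ that puts them in three distinct buckets, and let $c$ be one of these. Since $Z\cap\pi^{-1}(c)\ne\emptyset$, toggling the membership of one of its elements in $W_l$ shows that $\Phi(Z)_{c,l}$ is a fair bit, and these bits are independent over $l$. So row $c$ vanishes with probability $2^{-10}$. The failure probability is at most $0.03+3\cdot2^{-10}<0.033$.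
\end{proof}

The parities used by the test are lopsided: each involves an expected fraction $1/200$ of the coordinates. These are the queries we take away from the tree.

\subsection{What a tree sees}
Let $\kappa_1,\dots,\kappa_M\in\mathbb F_2^N$ be vectors, called \emph{keys}, with $N$ much smaller than $M$, and put $\sigma(X)=\sum_{a\in X}\kappa_a$ for $X\subseteq[M]$, so that $\sigma(X)+\sigma(Y)=\sigma(X\triangle Y)$. Our function is
\begin{equation}\label{eq:f}
f(z)=1\iff z=\kappa_a+\kappa_b\ \text{ for some } a\ne b \text{ in } [M].
\end{equation}
The query $\langle w,\sigma(X)\rangle$ is the parity of $|X\cap\{a:\langle w,\kappa_a\rangle=1\}|$, so a tree has access to at most $2^N$ of the $2^M$ parities of $X$. To see what one of them can do, let $\mu_0$ be the uniform distribution on $\mathbb F_2^N$, and let $\mu_1$ be the distribution of $\kappa_a+\kappa_b$ for independent uniform $a,b\in[M]$. A tree for $f$ must tell them apart.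

\begin{example}[one query]\label{ex:one}
Fix $w\ne0$ and suppose that $\langle w,\kappa_a\rangle=0$ for a fraction $(1+\varepsilon)/2$ of the keys. Under $\mu_0$ the answer is a fair bit, and
\[
\Pr_{\mu_1}[\langle w,z\rangle=0]=\Big(\frac{1+\varepsilon}2\Big)^2+\Big(\frac{1-\varepsilon}2\Big)^2=\frac{1+\varepsilon^2}{2}.
\]
For independent uniform keys, $\varepsilon$ is a mean of $M$ independent fair signs, and Hoeffding's inequality (recalled in Section~\ref{sec:sharp}) gives $\Pr[\varepsilon^2\ge 2N/M]\le2e^{-N}$. So with probability at least $1-2(2/e)^N$ no lopsided parity is available, and every single query distinguishes $\mu_1$ from $\mu_0$ with advantage at most $N/M$.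
\end{example}

For trees of depth $T$ we shall need the joint values of any $T$ independent parities to be nearly uniform over the keys, and we shall bound the advantage by $O(T^2N/M)$. Near uniformity on $\mathbb F_2^T$ requires about $2^T$ keys at least. This rules out the obvious protocol, in which Bob tests his $\binom M2$ candidates $y+\kappa_a+\kappa_b$ for $x$ against $2\log M+O(1)$ random parities of $x$: it costs about $2T$ bits or more. The players must do something nonlinear.

\subsection{What the players see}
A vector that is the sum of $r$ keys determines these keys, if short sums are distinct. A typical input is not such a sum, but a common shift preserves $x+y$, and the public coins supply a long list of shifts $u_1,u_2,\dots$.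

\begin{example}[$r=1$]\label{ex:r1}
Suppose that no nonempty set of at most six keys has sum $0$. Alice takes the first $i$ for which $x+u_i$ is a key, say $\kappa_c$; then $c$ is uniform in $[M]$. If $x+y=\kappa_a+\kappa_b$ and $c\notin\{a,b\}$, then $y+u_i=\kappa_a+\kappa_b+\kappa_c$ is a sum of three keys. Bob does not know $i$. The list must have length of order $2^N/M$ for Alice to succeed, and a fraction $\binom M3/2^N$ of the shifts takes $y$ to a sum of three keys. So the number of Bob's candidates for $i$ is of order $\binom M3/M=(M-1)(M-2)/6$, about a third of $\binom M2$: one triple stands for three choices of Alice's key. Alice singles out $i$ by a hash value. Bob now has a triple $Y$, but this does not prove $f(x+y)=1$. If $x+y=\kappa_c+\kappa_a+\kappa_b+\kappa_d$ with four distinct indices, he also finds a triple, $Y=\{a,b,d\}$, and $f(x+y)=0$ because a sum of four keys is not a sum of two. The cases differ in that $X=\{c\}$ has $|X\triangle Y|=2$ in the first and $4$ in the second. Both players hold explicit sets, so the bucket test decides this at constant cost.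
\end{example}

With $r$ keys in place of one, the number of candidates is of order $\binom M{r+2}/\binom Mr\le (M/r)^2$. The price is that unique decoding needs $\binom{M}{r+2}\le 2^N$, so $N$ is at least of order $r\log(M/r)$. Put $M=2^kr$. Then the message has $2k+O(1)$ bits and $N/M$ can be of order $k2^{-k}$, so $T^2N/M$ is small up to $T$ of order $2^{k/2}/\sqrt k$. Neither quantity depends on $r$, which we are free to take so large that $M$ exceeds $2^T$.

\section{The keys}\label{sec:keys}

Fix $k\ge8$ and set
\[
r=2^{2^{k+1}},\qquad M=2^kr,\qquad N=(k+1)(2r+4)+2,\qquad T=\Big\lfloor\frac{2^{k/2}}{40\sqrt{k+1}}\Big\rfloor .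
\]
Since $4(k+1)+2\le(k+1)r$, we have $2(k+1)r\le N\le3(k+1)r$, and so
\begin{equation}\label{eq:delta}
\delta:=\frac{3TN}{M}\le 9T(k+1)2^{-k}.
\end{equation}
For a matrix $A\in\mathbb F_2^{t\times N}$ let $q_A$ be the distribution of $A\kappa_a$ for uniform $a\in[M]$, that is, $q_A(h)=|\{a:A\kappa_a=h\}|/M$ for $h\in\mathbb F_2^t$. We measure the distance of a distribution $q$ on $\mathbb F_2^t$ from the uniform one $U$ by the relative entropy
\[
D(q\|U)=\sum_h q(h)\log\big(2^tq(h)\big)=t-H(q),
\]
where $H(q)=-\sum_hq(h)\log q(h)$ and $0\log0=0$. Its exact large-deviation rate is what a union bound over all matrices needs. As $q_A$ has at most $M$ atoms, $D(q_A\|U)\ge t-\log M$; this is the constraint between $M$ and $2^T$ mentioned above.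

\begin{lemma}\label{lem:keys}
There are $\kappa_1,\dots,\kappa_M\in\mathbb F_2^N$ such that
\begin{enumerate}
\item[(P1)] $\sigma(J)\ne0$ for every nonempty $J\subseteq[M]$ with $|J|\le2r+4$;
\item[(P2)] $D(q_A\|U)\le\delta$ for all $1\le t\le T$ and all $A\in\mathbb F_2^{t\times N}$ of rank $t$.
\end{enumerate}
\end{lemma}

\begin{proof}
Choose the keys independently and uniformly. Let $s=2r+4$. For nonempty $J$ the vector $\sigma(J)$ is uniform. We use the standard bound $\sum_{j\le s}\binom Mj\le(eM/s)^s$ for $1\le s\le M$, and $eM/s\le e2^{k-1}\le2^{k+1}$. So (P1) fails with probability at most $2^{(k+1)s-N}=1/4$; this is how $N$ was chosen.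

If $T=0$, (P2) is empty. Let $T\ge1$, and fix $t$ and $A$. Because $A$ has rank $t$, the vectors $A\kappa_1,\dots,A\kappa_M$ are independent and uniform on $\mathbb F_2^t$, and $q_A$ is their empirical distribution. It takes at most $(M+1)^{2^t}$ values $Q$, since each $MQ(h)$ is an integer in $[0,M]$. A sequence with empirical distribution $Q$ has probability $\prod_hQ(h)^{MQ(h)}=2^{-MH(Q)}$ under independent sampling from $Q$, so there are at most $2^{MH(Q)}$ such sequences. Each has probability $2^{-tM}$ under $U$, so $\Pr[q_A=Q]\le2^{-MD(Q\|U)}$ and
\[
\Pr[D(q_A\|U)>\delta]\le(M+1)^{2^t}2^{-M\delta}=(M+1)^{2^t}2^{-3TN}.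
\]
Here the size of $r$ is used. We have $T\le2^{k/2}$, $\log(M+1)\le k+1+2^{k+1}\le2^{k+2}$ and $2^{k/2}+k+2\le2^{k+1}$, so
\[
2^t\log(M+1)\le 2^{2^{k/2}+k+2}\le r\le TN .
\]
There are at most $2^{TN}$ matrices for each of the $T$ values of $t$, so (P2) fails with probability at most $T\,2^{TN}\,2^{TN}\,2^{-3TN}=T2^{-TN}<1/4$. Both properties hold with positive probability.
\end{proof}

Fix such keys and define $f:\mathbb F_2^N\to\{0,1\}$ by \eqref{eq:f}. By (P1) the keys are distinct, so $f(0)=0$, while $f(\kappa_1+\kappa_2)=1$. Hence $f$ is not constant and $\mathrm R(F_\oplus),\mathrm{rdt}^\oplus(f)\ge1$. Also $\sigma$ is injective on sets of size at most $r+2$: if $\sigma(X)=\sigma(Y)$, then $\sigma(X\triangle Y)=0$ with $|X\triangle Y|\le2r+4$, so $X=Y$. The protocol relies on (P1) and the lower bound on (P2).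

\section{The protocol}\label{sec:protocol}

Let $\mathcal S_j=\{\sigma(X):|X|=j\}$. By injectivity the densities of $\mathcal S_r$ and $\mathcal S_{r+2}$ in $\mathbb F_2^N$ are $\alpha=\binom Mr2^{-N}$ and $\alpha'=\binom M{r+2}2^{-N}$, and
\[
\frac{\alpha'}{\alpha}=\frac{(M-r)(M-r-1)}{(r+1)(r+2)}\le\Big(\frac Mr\Big)^2=2^{2k},\qquad
\alpha\le(e2^k)^r2^{-N}\le2^{(k+2)r-2(k+1)r}\le\frac12 .
\]
Put $L=\lceil5/\alpha\rceil\le6/\alpha$ and $\ell=2k+10$.

\medskip\noindent\textbf{Public coins}, all independent: uniform shifts $u_1,\dots,u_L\in\mathbb F_2^N$; a uniformly random function $\eta:[L]\to\{0,1\}^\ell$; and $\pi,W_1,\dots,W_{10}$ as in the definition of $\Phi$.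

\smallskip\noindent\textbf{Alice} looks for the least $i$ with $x+u_i\in\mathcal S_r$. If there is none, she sends the bit $0$, and Bob outputs $0$. Otherwise let $X$ be the $r$-set with $\sigma(X)=x+u_i$. She sends the bit $1$, the string $\eta(i)$ and the matrix $\Phi(X)$, in all $1+(2k+10)+1000=2k+1011$ bits.

\smallskip\noindent\textbf{Bob} forms $G=\{j\in[L]: y+u_j\in\mathcal S_{r+2},\ \eta(j)=\eta(i)\}$. If $|G|\ne1$, he outputs $0$. If $G=\{j\}$, let $Y$ be the $(r+2)$-set with $\sigma(Y)=y+u_j$. He outputs $1$ if and only if $\Phi(X)+\Phi(Y)$ has at most two nonzero rows.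

\begin{proof}[Proof of Theorem~\ref{thm:main}(i)]
Fix $x,y$ and let $z=x+y$. We first bound the probability that the players fail to agree on a shift. Let $E_1$ be the event that Alice finds no index. Then $\Pr[E_1]=(1-\alpha)^L\le e^{-5}<0.007$.

Let $E_2$ be the event that $i$ exists and $G$ contains some $j\ne i$. Condition on the value of $i$. Then $u_j$ is uniform on the complement of $x+\mathcal S_r$ for $j<i$, uniform on $x+\mathcal S_r$ for $j=i$, and uniform on $\mathbb F_2^N$ for $j>i$. For each $j\ne i$ the event $y+u_j\in\mathcal S_{r+2}$ therefore has probability at most $\alpha'/(1-\alpha)\le2\alpha'$, and the independent event $\eta(j)=\eta(i)$ has probability $2^{-\ell}$. Hence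
\[
\Pr[E_2]\le\frac6\alpha\cdot2\alpha'\cdot2^{-\ell}\le12\cdot2^{2k-\ell}=12\cdot2^{-10}<0.012 .
\]

\emph{Case $f(z)=1$.} Write $z=\kappa_a+\kappa_b$ with $a\ne b$. Given that $i$ exists, $x+u_i$ is uniform on $\mathcal S_r$, so $X$ is a uniform $r$-subset of $[M]$, and it meets $\{a,b\}$ with probability at most $2r/M=2^{1-k}<0.008$, as $k\ge8$. If it does not, then $y+u_i=\sigma(X)+z=\sigma(X\cup\{a,b\})\in\mathcal S_{r+2}$, so $i\in G$. If moreover $E_2$ does not occur, then $G=\{i\}$, and $Y=X\cup\{a,b\}$ by injectivity. (Without unique decoding, Bob's set could be unrelated to Alice's.) Now $\Phi(X)+\Phi(Y)=\Phi(\{a,b\})$, and Bob outputs $1$ by Lemma~\ref{lem:bucket}. The error is less than $0.007+0.012+0.008<0.03$.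

\emph{Case $f(z)=0$.} Under $E_1$ Bob outputs $0$, which is correct. If neither $E_1$ nor $E_2$ occurs, then $G\subseteq\{i\}$, and Bob can output $1$ only if $G=\{i\}$. In that case $z=\sigma(X)+\sigma(Y)=\sigma(X\triangle Y)$. Since $|Y|=|X|+2$, we have $|X\triangle Y|\ge2$, and equality would make $z$ a sum of two keys with distinct indices, contrary to $f(z)=0$. So $|X\triangle Y|\ge3$. The sets $X,Y$ are determined by the shifts and $\eta$, which are independent of $\pi$ and the $W_l$, so Lemma~\ref{lem:bucket} applies conditionally on them: Bob outputs $1$ with probability less than $0.033$. The error is less than $0.012+0.033<0.05$.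
\end{proof}

\section{The lower bound for parity decision trees}\label{sec:lower}

We prove that $\mathrm{rdt}^\oplus(f)\ge T+1$, which exceeds $2^{k/2}/(40\sqrt{k+1})$. For $T=0$ this holds because $f$ is not constant, so let $T\ge1$.

\subsection{Nodes and cells}
Consider a deterministic tree of depth at most $T$. If the query at a node lies in the span of the earlier queries on its path, its answer is determined by the earlier answers, and we replace the node by the corresponding subtree. This changes no output and does not increase the depth. Afterwards a node $v$ at depth $t$ is reached by exactly the $z$ with $A_vz=\beta_v$, where the rows of $A_v\in\mathbb F_2^{t\times N}$ are the queries on the path, $A_v$ has rank $t$, and $\beta_v\in\mathbb F_2^t$ lists the answers. Let $\mu_0(v)$ and $\mu_1(v)$ be the probabilities of reaching $v$, and let $q_v=q_{A_v}$. The sets $\{a:A_v\kappa_a=h\}$ are the \emph{cells} at $v$; we name a cell by $h$, and its mass is $q_v(h)$. A pair $(a,b)$ \emph{reaches} $v$ if $A_v\kappa_a+A_v\kappa_b=\beta_v$. With $(s*s')(\beta)=\sum_hs(h)s'(h+\beta)$,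
\[
\mu_0(v)=2^{-t},\qquad\mu_1(v)=(q_v*q_v)(\beta_v),
\]
and the two agree when $q_v$ is uniform. Two examples show why we use pairs and where the difficulty lies.

\begin{example}[one key is not enough]\label{ex:single}
A tree of depth $k+6$ distinguishes a key from a uniform vector. Query $k+3$ random parities and call a key \emph{consistent} if it gives the observed answers. Reject if more than $r$ keys are consistent. Otherwise the vectors orthogonal to all consistent keys form a space of dimension at least $N-r\ge k+6$; query three of them that are independent modulo the earlier queries, and accept if all three answers are $0$. A uniform $z$ is accepted with probability at most $1/8$. If $z=\kappa_a$, the expected number of other consistent keys is less than $M2^{-k-3}=r/8$, so by Markov's inequality $z$ is accepted with probability at least $7/8$. For pairs the answers do not confine the keys to one cell: a key $a$ remains possible at $v$ whenever the cell $\beta_v+A_v\kappa_a$ is nonempty.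
\end{example}

\begin{example}[heavy cells exist]\label{ex:heavy}
Take any $r$ keys and any $t\le T$. The vectors orthogonal to these keys form a space of dimension at least $N-r\ge T$; let the rows of $A$ be $t$ independent vectors from it. Then $q_A(0)\ge r/M=2^{-k}$. In the tree that queries the rows of $A$, the leaf $v$ with all answers $0$ has $\mu_1(v)\ge q_A(0)^2\ge2^{-2k}=2^{t-2k}\mu_0(v)$. For large $k$ we have $T>2k$, so a bound $\mu_1(v)\le(1+O(\delta))\mu_0(v)$ for all leaves is false. Nor can we discard a few keys once and for all, since an adaptive tree may favor a different set of $r$ keys in each branch.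
\end{example}

So we split the cells. Call $h$ \emph{heavy} at $v$ if $q_v(h)\ge2\cdot2^{-t}$, and \emph{light} otherwise. Let $B_v$ be the set of $a\in[M]$ that lie in heavy cells at $v$, and $m_v=|B_v|/M$. Relative entropy controls the two kinds in different ways: heavy cells have small total mass, and light cells have small variance.

\begin{lemma}\label{lem:cells}
Let $v$ be a node at depth $t$ and $\rho(h)=2^tq_v(h)$. Then
\[
\text{(a)}\ \ m_v\le4\delta,\qquad\text{(b)}\ \ |\{h\ \text{heavy}\}|\le2\delta\,2^t,\qquad\text{(c)}\ \ 2^{-t}\sum_{h\ \mathrm{light}}(\rho(h)-1)^2\le3\delta .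
\]
At the root, $B_v=\emptyset$.
\end{lemma}

\begin{proof}
At the root there is one cell, with $\rho=1$; it is light, and all three left sides vanish. Let $t\ge1$ and $\varphi(x)=x\log x-(x-1)\log e$ for $x\ge0$. Then $\varphi(1)=\varphi'(1)=0$ and $\varphi''(x)=(\log e)/x>0$, so $\varphi\ge0$. Since $\sum_h(\rho(h)-1)=0$, property (P2) reads
\[
2^{-t}\sum_h\varphi(\rho(h))=D(q_v\|U)\le\delta,
\]
and the same bound holds for the sum over any subset of the $h$. The function $\varphi(x)/x=\log x-\log e+(\log e)/x$ has derivative $(\log e)(x-1)/x^2>0$ for $x>1$, so $\varphi(x)\ge(1-\frac12\log e)x>x/4$ for $x\ge2$. Hence $m_v=2^{-t}\sum_{h\text{ heavy}}\rho(h)\le4\delta$. Each heavy cell has mass at least $2\cdot2^{-t}$, so there are at most $2^tm_v/2$ of them, which gives (b). On $(0,2]$ we have $\varphi''\ge\frac12\log e$, so Taylor's formula at $1$ gives $\varphi(x)\ge\frac14(\log e)(x-1)^2\ge\frac13(x-1)^2$ on $[0,2]$, which gives (c).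
\end{proof}

\subsection{The advantage of a tree}

\begin{proposition}\label{prop:adv}
For every deterministic parity decision tree of depth at most $T$,
\[
\Pr_{\mu_1}[\mathrm{accept}]\le(1+21\delta)\Pr_{\mu_0}[\mathrm{accept}]+32\,\delta T .
\]
\end{proposition}

The excess in Example~\ref{ex:heavy} comes from pairs with both keys in heavy cells, so these pairs must be bounded in total, not leaf by leaf. The bound $m_v^2$ for one node is useless against $2^t$ nodes, as it lacks the factor $2^{-t}$ for reaching the node. We recover this factor by charging each such pair to the \emph{first} node at which both keys are in heavy cells. One step earlier one of them was in a light cell, and a single query only splits cells, so the cell of this key still has mass $O(2^{-t})$.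

\begin{proof}
Let $a,b$ be independent and uniform in $[M]$. Call $(a,b)$ \emph{captured} if $a,b\in B_v$ for some node $v$ on the path of $\kappa_a+\kappa_b$, the leaf included.

\emph{Captured pairs.} Fix a node $v$ and consider the event that $v$ is the first node at which $(a,b)$ is captured. The root has $B_v=\emptyset$, so let $v$ have depth $t\ge1$ and parent $p$. On this event $(a,b)$ reaches $v$, $a,b\in B_v$, and $a\notin B_p$ or $b\notin B_p$. Consider the case $a\notin B_p$ and fix $b\in B_v$. To reach $v$, the index $a$ must lie in the cell $h^*=\beta_v+A_v\kappa_b$ at $v$. As $A_p$ consists of the first $t-1$ rows of $A_v$, this cell is contained in a single cell $h'$ at $p$. If $h'$ is heavy at $p$, no $a\notin B_p$ lies in $h^*$. If $h'$ is light, then $q_v(h^*)\le q_p(h')<2\cdot2^{-(t-1)}$. Either way the probability over $a$ is at most $4\cdot2^{-t}$, and $b\in B_v$ has probability $m_v$. Exchanging $a$ and $b$ treats the case $b\notin B_p$. By Lemma~\ref{lem:cells}(a), the event has probability at most $8\cdot2^{-t}m_v\le32\delta\,2^{-t}$. There are at most $2^t$ nodes at each depth $t\in\{1,\dots,T\}$, so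
\begin{equation}\label{eq:captured}
\Pr[(a,b)\text{ is captured}]\le32\,\delta T .
\end{equation}

\emph{Uncaptured pairs.} Let $v$ be a leaf of depth $t$. Write $q_v=q^{\mathrm L}+q^{\mathrm H}$, where $q^{\mathrm L}$ vanishes on heavy $h$ and $q^{\mathrm H}$ on light $h$. An uncaptured pair that reaches $v$ does not have both $a$ and $b$ in $B_v$. Since $A_v\kappa_a$ and $A_v\kappa_b$ are independent with distribution $q_v$, and $*$ is commutative,
\[
\Pr[(a,b)\text{ reaches }v\text{ uncaptured}]\le(q^{\mathrm L}*q^{\mathrm L})(\beta_v)+2(q^{\mathrm L}*q^{\mathrm H})(\beta_v).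
\]
In the mixed term $q^{\mathrm L}<2\cdot2^{-t}$ pointwise and $q^{\mathrm H}$ has total mass $m_v$, so $(q^{\mathrm L}*q^{\mathrm H})(\beta_v)\le2\cdot2^{-t}m_v\le8\delta\,2^{-t}$. For the first term write $q^{\mathrm L}(h)=2^{-t}(1+\psi(h))$, so that $\psi=\rho-1$ on light $h$ and $\psi=-1$ on heavy $h$. Parts (b) and (c) of Lemma~\ref{lem:cells} give $2^{-t}\sum_h\psi(h)^2\le5\delta$, and $2^{-t}\sum_h\psi(h)=\sum_hq^{\mathrm L}(h)-1\le0$. Expanding the product and applying the Cauchy--Schwarz inequality to the last sum,
\[
(q^{\mathrm L}*q^{\mathrm L})(\beta_v)=2^{-t}\Big[1+2\cdot2^{-t}\sum_h\psi(h)+2^{-t}\sum_h\psi(h)\psi(h+\beta_v)\Big]\le2^{-t}(1+5\delta).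
\]
As in Example~\ref{ex:one}, the deviation from uniformity enters quadratically. Altogether $(a,b)$ reaches $v$ uncaptured with probability at most $(1+5\delta+16\delta)2^{-t}=(1+21\delta)\mu_0(v)$. Sum over the accepting leaves and add \eqref{eq:captured}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(ii)]
Suppose that a distribution on trees of depth at most $T$ computes $f$ with error at most $1/3$, and let $p_0,p_1$ be its acceptance probabilities under $\mu_0,\mu_1$. Under $\mu_1$ we have $f=1$ unless $a=b$, so $p_1\ge\frac23(1-\frac1M)\ge\frac23-\frac1M$. At most $M^2$ vectors have $f=1$, so $p_0\le\frac13+M^22^{-N}$. Now $M\ge2^{520}$, and $\log M^2=2k+2^{k+2}\le r$ while $N\ge18r$. Hence $p_1-p_0>0.33$. Averaging Proposition~\ref{prop:adv} over the trees, and using $T\ge1$, \eqref{eq:delta} and $T^2\le2^k/(1600(k+1))$, we get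
\[
p_1-p_0\le21\delta+32\delta T\le53\,\delta T\le53\cdot9\,T^2(k+1)2^{-k}\le\frac{477}{1600}<0.30 ,
\]
a contradiction. So $\mathrm{rdt}^\oplus(f)\ge T+1$.
\end{proof}

\section{The exponential upper bound and the extremal function}\label{sec:sharp}

We recall two tools. For $\gamma\in\mathbb F_2^n$ let $\chi_\gamma(z)=(-1)^{\langle\gamma,z\rangle}$. These characters are orthonormal for the uniform measure, so every $g:\mathbb F_2^n\to\mathbb R$ has the expansion $g=\sum_\gamma\hat g(\gamma)\chi_\gamma$ with $\hat g(\gamma)=\mathbb E_z\,g(z)\chi_\gamma(z)$, and $\sum_\gamma\hat g(\gamma)^2=\mathbb E_z\,g(z)^2$ (Parseval). Expanding both factors and using $\chi_\gamma(s+z)=\chi_\gamma(s)\chi_\gamma(z)$ gives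
\begin{equation}\label{eq:conv}
\mathbb E_s\,g_1(s)g_2(s+z)=\sum_\gamma\hat g_1(\gamma)\hat g_2(\gamma)\chi_\gamma(z).
\end{equation}
Hoeffding's inequality states that the average of $Q$ independent random variables with values in an interval of length $\lambda$ differs from its expectation by $\varepsilon$ or more with probability at most $2\exp(-2Q\varepsilon^2/\lambda^2)$.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
\emph{Upper bound.} A tree can evaluate any character with one query, so it can estimate a function whose Fourier coefficients have small absolute sum. We extract such a function from the protocol by averaging over common shifts. Take a public-coin protocol of cost at most $c$ and error at most $1/3$ for $F_\oplus$, let $\Pi(x,y)$ be the probability that it outputs $1$, and let $g(z)=\mathbb E_s\,\Pi(s,s+z)$ with $s$ uniform. Since $F_\oplus(s,s+z)=f(z)$, we have $|g(z)-f(z)|\le1/3$ for all $z$.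

Fix the coins. The accepting leaves are at most $2^c$ disjoint rectangles $A_j\times B_j$; let $a_j,b_j$ be the densities of $A_j,B_j$ in $\mathbb F_2^n$. By \eqref{eq:conv}, the function $z\mapsto\mathbb E_s\sum_j1_{A_j}(s)1_{B_j}(s+z)$ has Fourier coefficients $\sum_j\widehat{1_{A_j}}(\gamma)\widehat{1_{B_j}}(\gamma)$. We apply Cauchy--Schwarz in $\gamma$ with Parseval, then Cauchy--Schwarz in $j$, and then $\sum_ja_jb_j\le1$, which holds by disjointness:
\[
\sum_j\sum_\gamma\big|\widehat{1_{A_j}}(\gamma)\widehat{1_{B_j}}(\gamma)\big|\le\sum_j\sqrt{a_jb_j}\le2^{c/2}\Big(\sum_ja_jb_j\Big)^{1/2}\le2^{c/2}.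
\]
The function $g$ is the average of these functions over the coins, so $S:=\sum_\gamma|\hat g(\gamma)|\le2^{c/2}$.

If $S=0$, then $g\equiv0$, so $f\equiv0$ and $\mathrm{rdt}^\oplus(f)=0$. Otherwise draw $\gamma$ with probability $|\hat g(\gamma)|/S$ and let $\xi=S\,\mathrm{sgn}(\hat g(\gamma))\chi_\gamma(z)$. Then $\mathbb E\,\xi=g(z)$, $\xi=\pm S$, and $\xi$ costs one query. The tree takes $Q=130\cdot2^c$ independent samples and outputs $1$ if and only if their average exceeds $1/2$. With $\lambda=2S$ and $\varepsilon=1/6$, the average is at distance less than $1/6$ from $g(z)$ except with probability at most $2\exp(-Q/(72S^2))\le2e^{-130/72}<1/3$, because $130/72>1.8>\ln6$. When it is, it exceeds $\frac23-\frac16=\frac12$ if $f(z)=1$ and is below $\frac13+\frac16=\frac12$ if $f(z)=0$. So $\mathrm{rdt}^\oplus(f)\le Q\le131\cdot2^c$.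

\emph{Lower bound.} Let $c\ge c_0:=1028$ and apply Theorem~\ref{thm:main} with $k=\lfloor(c-1012)/2\rfloor\ge8$. Then $\mathrm R(F_\oplus)\le2k+1012\le c$. From $k\ge(c-1013)/2$ and $k+1\le c$ we get $\mathrm{rdt}^\oplus(f)\ge2^{c/4}/(K\sqrt c)$ with $K=40\cdot2^{254}$.

\emph{All large $n$.} Since $3(k+1)\le r$, the function of Theorem~\ref{thm:main} has $N\le r^2=2^{2^{k+2}}$ input bits. For $n\ge2^{2^{10}}$ let $k=\lfloor\log\log n\rfloor-2\ge8$. Then $N\le n$ and $2^k\ge\frac18\log n$. Define $f'$ on $\mathbb F_2^N\times\mathbb F_2^{n-N}$ by $f'(z,z')=f(z)$. The protocol of Section~\ref{sec:protocol}, run on the first $N$ coordinates, computes the XOR lift of $f'$ with a message of at most $2k+1011\le2\log\log n+O(1)$ bits. Setting $z'=0$ turns a query $\langle(w,w'),(z,z')\rangle$ into $\langle w,z\rangle$, and so turns trees for $f'$ into trees for $f$ of no larger depth. Therefore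
\[
\mathrm{rdt}^\oplus(f')\ge\mathrm{rdt}^\oplus(f)\ge\frac{2^{k/2}}{40\sqrt{k+1}}\ge\frac1{40}\sqrt{\frac{\log n}{8\log\log n}} .\qedhere
\]
\end{proof}

\begin{thebibliography}{1}
\bibitem{dimfree}
\emph{Dimension-Free Bounds And Structural Results In Communication Complexity},
\texttt{https://eccc.weizmann.ac.il/report/2021/066/download}.
\end{thebibliography}
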